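\title{Alternating quotients of amalgamated free products of finite groups}

\begin{abstract}
Let $V$ and $E$ be finite groups with a common subgroup $A$ such that $|V:A|\ge 3$ and $|E:A|\ge 2$. We prove that all but finitely many alternating groups are quotients of the amalgamated free product $V*_AE$, as conjectured by D\v{z}ambi\'c and Jones. The proof starts from an infinite permutation action that is periodic under a shift, perturbs it at finitely many points so that it becomes primitive and contains $3$-cycles, and then divides by a high power of the shift. The construction also controls the signs of the permutations, which determines when the large symmetric groups occur as quotients.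
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $V$ and $E$ be groups with a common subgroup $A=V\cap E$. The \emph{free product with amalgamation} $G=V*_AE$ is generated by $V$ and $E$, subject only to the relations that hold in $V$ and in $E$. The groups $V$ and $E$ embed in $G$ and meet there in $A$, and any two homomorphisms $V\to R$ and $E\to R$ that agree on $A$ extend to a unique homomorphism $G\to R$. In particular, an action of $G$ on a set is the same thing as an action of $V$ and an action of $E$ on that set whose restrictions to $A$ coincide.

Such amalgams arise from symmetric graphs. Suppose that a group $R$ acts on a connected graph transitively on arcs (ordered pairs of adjacent vertices). Fix an arc $(u,w)$, and let $V$, $E$, $A$ be the stabilizers of the vertex $u$, the edge $\{u,w\}$ and the arc $(u,w)$. Then $A=V\cap E$, the index $|E:A|$ is $2$, and $|V:A|$ is the valency. The orbit of $u$ under $\langle V,E\rangle$ contains the neighbors of $u$, so it is closed under adjacency and contains all vertices; hence $\langle V,E\rangle=R$, and $R$ is a quotient of $V*_AE$.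

We ask which alternating groups are quotients of $V*_AE$ when $V$ and $E$ are finite. We write $\mathrm{Sym}(n)$ and $\mathrm{Alt}(n)$ for the symmetric and alternating groups of degree $n$, to keep the letter $A$ for the amalgamated subgroup. Finite normal subgroups of $G$ play no role in the question.

\begin{lemma}\label{lem:kill}
Let $L$ be a finite normal subgroup of a group $G$, and let $n\ge5$ satisfy $n!/2>|L|$. Every homomorphism $\varphi:G\to\mathrm{Sym}(n)$ with $\varphi(G)\ge\mathrm{Alt}(n)$ is trivial on $L$.
\end{lemma}

\begin{proof}
The group $\varphi(G)$ is $\mathrm{Alt}(n)$ or $\mathrm{Sym}(n)$, so its nontrivial normal subgroups have order at least $n!/2$, while $\varphi(L)$ is a normal subgroup of order at most $|L|$.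
\end{proof}

Two cases are degenerate. If one of the indices $|V:A|$, $|E:A|$ is $1$, then $G$ is finite and has finitely many alternating quotients. If both indices are $2$, then $A$ is normal in $V$ and in $E$, hence in $G$, and $G/A\cong C_2*C_2$ is the infinite dihedral group, which is solvable. By Lemma~\ref{lem:kill}, an epimorphism $G\to\mathrm{Alt}(n)$ with $n\ge5$ and $n!/2>|A|$ would make $\mathrm{Alt}(n)$ a quotient of a solvable group, which is impossible. In all other cases $G$ has a free subgroup of finite index and rank at least $2$ (Section~\ref{sec:tree}). Such a free group maps onto every $\mathrm{Alt}(n)$, since $\mathrm{Alt}(n)$ is generated by $(1\,2\,3)$ and one of the cycles $(1\,2\cdots n)$, $(2\,3\cdots n)$, whichever is even (apply Lemma~\ref{lem:extend} to the conjugates of $(1\,2\,3)$). One would guess that $G$ itself is nearly as flexible as its free subgroup. This is a conjecture of D\v{z}ambi\'c and Jones, in the re-worded form posed in~\cite{slides}: if $|V:A|\ge3$ and $|E:A|\ge2$, then all but finitely many alternating groups are homomorphic images of $V*_AE$. We prove it.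

\begin{theorem}\label{thm:main}
Let $V,E$ be finite groups with common subgroup $A=V\cap E$, where $|V:A|\ge3$ and $|E:A|\ge2$, and let $G=V*_AE$. Then $\mathrm{Alt}(n)$ is a quotient of $G$ for all but finitely many $n$.
\end{theorem}

Together with the two degenerate cases, and exchanging $V$ and $E$ if necessary, this gives a complete answer.

\begin{corollary}\label{cor:sharp}
Let $V,E$ be finite groups with common subgroup $A$, and $G=V*_AE$. The following are equivalent:
\begin{itemize}
\item[(a)] infinitely many of the groups $\mathrm{Alt}(n)$ are quotients of $G$;
\item[(b)] all but finitely many of the groups $\mathrm{Alt}(n)$ are quotients of $G$;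
\item[(c)] $|V:A|\ge2$ and $|E:A|\ge2$, and these indices are not both equal to $2$.
\end{itemize}
\end{corollary}

Let $K$ be the largest subgroup of $A$ that is normal in both $V$ and $E$; it exists because a product of two such subgroups is again one. Then $K$ is normal in $G$. Theorem~\ref{thm:main} is the case $\varepsilon=1$ of the following statement.

\begin{theorem}\label{thm:sign}
Under the hypotheses of Theorem~\ref{thm:main}, for every homomorphism $\varepsilon:G/K\to\{\pm1\}$ there is $n_0$ such that for all $n\ge n_0$ there is a homomorphism $\varphi:G\to\mathrm{Sym}(n)$ with $\varphi(G)\ge\mathrm{Alt}(n)$ and $\mathrm{sgn}\circ\varphi=\varepsilon$, where $\varepsilon$ is regarded as a character of $G$.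
\end{theorem}

By Lemma~\ref{lem:kill}, only characters that are trivial on $K$ can occur here for large $n$.

In the smallest case, $G=C_3*C_2$ with $A=1$, Theorem~\ref{thm:main} says that $\mathrm{Alt}(n)$ is generated by an element of order $3$ and an involution when $n$ is large. For $A=1$ the actions of $V$ and $E$ can be chosen independently. In general they are tied together along a group $A$ on which the hypotheses put no restriction, and a proof cannot rely on computing with particular words. Our method is to build one infinite action in which the structure theory of primitive groups produces $3$-cycles, and to pass to finite degree only at the end. Section~\ref{sec:example} carries this out by hand for $C_3*C_2$ and then gives the plan of the general proof, which occupies Sections~\ref{sec:tree}--\ref{sec:finite}. Section~\ref{sec:cor} treats symmetric quotients and infinite factors.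

\subsection*{Conventions}
Actions are left actions and permutations are composed from right to left. The \emph{support} $\mathrm{supp}\,x$ of a permutation $x$ is the set of points that it moves, and $x$ is \emph{finitary} if its support is finite. For a finite subset $U$ of a set $X$ we regard $\mathrm{Alt}(U)$ as a group of permutations of $X$ fixing all points outside $U$. A transitive action is \emph{primitive} if the only invariant equivalence relations are equality and the universal relation. The \emph{sign character} of a finite $G$-set maps $g\in G$ to the sign of the permutation induced by $g$. A point of a $G$-set is \emph{$A$-regular} if its stabilizer in $A$ is trivial.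

\section{Three-cycles}\label{sec:cycles}

We recognize alternating groups by their $3$-cycles. The first lemma produces a $3$-cycle, and the other two show how $3$-cycles with overlapping supports generate alternating groups.

\begin{lemma}\label{lem:comm}
Let $x,y$ be permutations of a set with $\mathrm{supp}\,x\cap\mathrm{supp}\,y=\{\alpha\}$. Then $xyx^{-1}y^{-1}$ is the $3$-cycle $(\alpha\;\,x\alpha\;\,y\alpha)$.
\end{lemma}

\begin{proof}
Put $\Sigma=\mathrm{supp}\,x$, $\Sigma'=\mathrm{supp}\,y$, $\beta=x\alpha\in\Sigma\setminus\{\alpha\}$ and $\gamma=y\alpha\in\Sigma'\setminus\{\alpha\}$. The permutation $x$ preserves $\Sigma$ and fixes $\Sigma'\setminus\{\alpha\}$ pointwise; $y$ preserves $\Sigma'$ and fixes $\Sigma\setminus\{\alpha\}$ pointwise. Applying $y^{-1},x^{-1},y,x$ in turn, we find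
\[
\begin{array}{l}
\alpha\mapsto y^{-1}\alpha\mapsto y^{-1}\alpha\mapsto\alpha\mapsto\beta,\\
\beta\mapsto\beta\mapsto\alpha\mapsto\gamma\mapsto\gamma,\\
\gamma\mapsto\alpha\mapsto x^{-1}\alpha\mapsto x^{-1}\alpha\mapsto\alpha .
\end{array}
\]
If $\omega\in\Sigma\setminus\{\alpha,\beta\}$, then $x^{-1}\omega\in\Sigma\setminus\{\alpha\}$ and $\omega\mapsto\omega\mapsto x^{-1}\omega\mapsto x^{-1}\omega\mapsto\omega$. If $\omega\in\Sigma'\setminus\{\alpha,\gamma\}$, then $y^{-1}\omega\in\Sigma'\setminus\{\alpha\}$ and $\omega\mapsto y^{-1}\omega\mapsto y^{-1}\omega\mapsto\omega\mapsto\omega$. Points outside $\Sigma\cup\Sigma'$ are fixed by all four factors.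
\end{proof}

\begin{lemma}\label{lem:extend}
Let $R$ be a permutation group that contains $\mathrm{Alt}(U)$, where $U$ is finite and $|U|\ge3$, and a $3$-cycle $t$ whose support meets $U$ but is not contained in $U$. Then $R\ge\mathrm{Alt}(U\cup\mathrm{supp}\,t)$.
\end{lemma}

\begin{proof}
Suppose first that exactly one point $\beta$ of $\mathrm{supp}\,t$ lies outside $U$. The group $\langle\mathrm{Alt}(U),t\rangle$ consists of even permutations of $U\cup\{\beta\}$. It is transitive on these $|U|+1$ points, because $\mathrm{Alt}(U)$ is transitive on $U$ and $t$ moves $\beta$ into $U$, and the stabilizer of $\beta$ contains $\mathrm{Alt}(U)$. So its order is at least $(|U|+1)\,|U|!/2$, and it equals $\mathrm{Alt}(U\cup\{\beta\})$.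

Now let $t=(\alpha\,\beta\,\gamma)$ with $\alpha\in U$ and $\beta,\gamma\notin U$. Conjugating $t$ by an element of $\mathrm{Alt}(U)$ that moves $\alpha$, we obtain $t'=(\alpha'\,\beta\,\gamma)\in R$ with $\alpha'\in U\setminus\{\alpha\}$. The first case, applied to the set $\mathrm{supp}\,t$ (where $\mathrm{Alt}(\mathrm{supp}\,t)=\langle t\rangle$) and to $t'$, gives $R\ge\mathrm{Alt}(\{\alpha,\alpha',\beta,\gamma\})$. So $R$ contains $(\alpha\,\alpha'\,\beta)$ and $(\alpha\,\alpha'\,\gamma)$. Apply the first case to $U$ and $(\alpha\,\alpha'\,\beta)$, and then to $U\cup\{\beta\}$ and $(\alpha\,\alpha'\,\gamma)$.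
\end{proof}

For a permutation group $R$ on a set $X$, write $\alpha\approx\beta$ if $\alpha=\beta$ or if some $3$-cycle in $R$ has both $\alpha$ and $\beta$ in its support.

\begin{lemma}\label{lem:approx}
Let a group $G$ act on a set $X$ with image $R\le\mathrm{Sym}(X)$.
\begin{itemize}
\item[(a)] The relation $\approx$ is an $R$-invariant equivalence relation.
\item[(b)] For $z\in X$, the set $\Gamma=\{g\in G: gz\approx z\}$ is a subgroup containing the stabilizer of~$z$.
\item[(c)] If $X$ is finite, $|X|\ge3$, the action is transitive and $\Gamma=G$, then $R\ge\mathrm{Alt}(X)$.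
\end{itemize}
\end{lemma}

\begin{proof}
(a) The relation is reflexive and symmetric, and it is invariant because a conjugate of a $3$-cycle in $R$ is a $3$-cycle in $R$. Let $\alpha,\beta,\gamma$ be distinct, let $t_1\in R$ be a $3$-cycle moving $\alpha,\beta$ and $t_2\in R$ a $3$-cycle moving $\beta,\gamma$. If $t_1$ moves $\gamma$, then $\alpha\approx\gamma$. Otherwise Lemma~\ref{lem:extend} with $U=\mathrm{supp}\,t_1$ and $t=t_2$ shows that $R$ contains $(\alpha\,\beta\,\gamma)$.

(b) By (a), $G$ permutes the classes of $\approx$, and $\Gamma$ is the stabilizer of the class of $z$.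

(c) All points are equivalent to $z$, so $\approx$ is universal and $R$ contains a $3$-cycle. Let $U\subseteq X$ be maximal with $|U|\ge3$ and $\mathrm{Alt}(U)\le R$. If $U\ne X$, some $3$-cycle in $R$ moves a point of $U$ and a point outside $U$, and Lemma~\ref{lem:extend} contradicts the maximality of $U$.
\end{proof}

\section{Twisting, and an example}\label{sec:example}

\subsection*{Twisting an action}
Let $G=V*_AE$, let $X$ be a $G$-set with action written $g\cdot x$, and let $\sigma$ be a permutation of $X$ with $\sigma^2=1$ that commutes with the action of $A$. Define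
\[
v*x=v\cdot x\quad(v\in V),\qquad e*x=\sigma\bigl(e\cdot\sigma x\bigr)\quad(e\in E).
\]
These are actions of $V$ and of $E$, and they agree on $A$ because $\sigma$ commutes with $A$. So they define a new action $*$ of $G$ on the set $X$, the \emph{twist} of $X$ by $\sigma$. We call $\cdot$ the \emph{original} action. The twist keeps the actions of $V$ and of $E$ up to isomorphism and changes only the way in which they are glued.

\begin{lemma}\label{lem:almost}
If $\sigma$ has finite support, then for each $g\in G$ we have $g*x=g\cdot x$ for all but finitely many $x\in X$.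
\end{lemma}

\begin{proof}
For $g\in V$ there is nothing to prove. For $e\in E$, if neither $x$ nor $e\cdot x$ lies in $\mathrm{supp}\,\sigma$, then $e*x=e\cdot x$; this excludes finitely many $x$. If $g=g'u$ with $u\in V\cup E$ and the claim holds for $g'$, then for all but finitely many $x$ we have both $u*x=u\cdot x$ and $g'*(u\cdot x)=g'\cdot(u\cdot x)$. Use induction on the length of $g$ as a word in $V\cup E$.
\end{proof}

The point of the lemma is that an element which acts trivially in the original action acts as a finitary permutation in the twisted one. On an infinite set, relations of the original action become a supply of finitary permutations.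

\subsection*{A chain of triangles}
Let $G=\langle v\rangle*\langle e\rangle=C_3*C_2$, so $A=1$. Let $I$ be $\mathbb Z$ or $\mathbb Z/k$ with $k\ge3$, and let $G$ act on the points $a_i,b_i,c_i$ $(i\in I)$ by
\[
v=\prod_i(a_i\;b_i\;c_i),\qquad e=\prod_i(c_i\;a_{i+1}).
\]
This action commutes with the shift $i\mapsto i+1$. Twist it by $\sigma=(a_0\;b_0)$: now $e$ exchanges $c_{-1}$ and $b_0$, fixes $a_0$, and acts as before on all other points (Figure~\ref{fig:chain}). Let $\Omega$ and $\Omega_k$ be the twisted $G$-sets for $I=\mathbb Z$ and $I=\mathbb Z/k$. Both are transitive.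

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \y in {0,-2.4} {
  \foreach \n in {-1,0,1} {
    \draw (3*\n,\y) -- (3*\n+0.8,\y+1.2) -- (3*\n+1.6,\y) -- cycle;
    \fill (3*\n,\y) circle (2pt) node[below] {$a_{\n}$};
    \fill (3*\n+0.8,\y+1.2) circle (2pt) node[above] {$b_{\n}$};
    \fill (3*\n+1.6,\y) circle (2pt) node[below] {$c_{\n}$};
  }
  \draw[dashed] (-4,\y) -- (-3,\y);
  \draw[dashed] (1.6,\y) -- (3,\y);
  \draw[dashed] (4.6,\y) -- (5.6,\y);
}
\draw[dashed] (-1.4,0) -- (0,0);
\draw[dashed] (-1.4,-2.4) -- (0.8,-1.2);
\end{tikzpicture}
\caption{Two actions of $C_3*C_2=\langle v\rangle*\langle e\rangle$ on points $a_i,b_i,c_i$. The generator $v$ rotates each triangle clockwise; $e$ exchanges the ends of each dashed segment and fixes the points on no dashed segment. Top: the original action, invariant under the shift $i\mapsto i+1$. Bottom: its twist by the transposition $(a_0\;b_0)$.}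
\label{fig:chain}
\end{figure}

\emph{A finitary element.} Let $u=evev^{-1}$. In the original action, applying $v^{-1},e,v,e$ in turn gives
\[
a_i\mapsto c_i\mapsto a_{i+1}\mapsto b_{i+1}\mapsto b_{i+1},\quad
b_i\mapsto a_i\mapsto c_{i-1}\mapsto a_{i-1}\mapsto c_{i-2},\quad
c_i\mapsto b_i\mapsto b_i\mapsto c_i\mapsto a_{i+1},
\]
so $u=\prod_i(a_i\;b_{i+1}\;c_{i-1})$ and $u^3$ acts trivially. In the twisted action the image of a point changes only if $e$ is applied to one of $c_{-1},a_0,b_0$ along the way. In the formulas above this happens for five starting points, and for these the twisted action gives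
\[
\begin{array}{ll}
a_{-1}\mapsto c_{-1}\mapsto b_0\mapsto c_0\mapsto a_1, &
b_0\mapsto a_0\mapsto a_0\mapsto b_0\mapsto c_{-1},\\
b_1\mapsto a_1\mapsto c_0\mapsto a_0\mapsto a_0, &
c_{-1}\mapsto b_{-1}\mapsto b_{-1}\mapsto c_{-1}\mapsto b_0,\\
c_0\mapsto b_0\mapsto c_{-1}\mapsto a_{-1}\mapsto c_{-2}. &
\end{array}
\]
The three $3$-cycles of $u$ with $i=-1,0,1$ are thus replaced by $(a_0\;b_1)$, $(b_0\;c_{-1})$ and $(a_{-1}\;a_1\;b_2\;c_0\;c_{-2})$. Hence $u^{15}$ acts as $x=(a_0\;b_1)(b_0\;c_{-1})$.

\emph{A $3$-cycle.} The conjugate $y=v^{-1}xv=(c_0\;a_1)(a_0\;b_{-1})$ has $\mathrm{supp}\,x\cap\mathrm{supp}\,y=\{a_0\}$. By Lemma~\ref{lem:comm}, some element of $G$ acts as the $3$-cycle $(a_0\;b_1\;b_{-1})$. It is the same element on $\Omega$ and on every $\Omega_k$: the computation takes place near the twist and does not see whether the chain closes up.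

\emph{The alternating group.} Let $\Gamma=\{g: g*a_0\approx a_0\}$. The elements $e$, $vev^{-1}$, $v^{-1}ev$ map $a_0$ to $a_0$, $b_1$, $b_{-1}$, so they lie in $\Gamma$. They generate a subgroup $N$ that contains $e$ and is normalized by $v$; thus $N$ is normal, $G/N$ is generated by $v$, and $N$ is the kernel of the map $G\to\mathbb Z/3$ with $v\mapsto1$, $e\mapsto0$. So $\Gamma=N$ or $\Gamma=G$. On $\Omega_k$ the element $ev^{-1}$ has the cycle $(a_0\;a_1\cdots a_{k-1}\;b_0)$, so $(ev^{-1})^{k+1}$ fixes $a_0$ and lies in $\Gamma$. Its image in $\mathbb Z/3$ is $-(k+1)$. If $k\not\equiv2\pmod3$, then $\Gamma=G$, and the image of $G$ contains $\mathrm{Alt}(3k)$ by Lemma~\ref{lem:approx}. As $v$ is even and $e$ is a product of $k$ transpositions, $\mathrm{Alt}(3k)$ is a quotient of $C_3*C_2$ for all even $k\ge4$ with $k\not\equiv2\pmod 3$.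

\emph{An obstruction.} The condition on $k$ is needed. Color $\Omega$ by elements of $\mathbb Z/3$, giving $a_i,b_i,c_i$ the colors $\kappa_i,\kappa_i+1,\kappa_i+2$, where $\kappa_{i+1}=\kappa_i+2$ for $i\ne-1$ and $\kappa_0=\kappa_{-1}+1$. Then $v$ adds $1$ to the color and $e$ preserves it, so the three color classes form an invariant partition and $\Omega$ is imprimitive. The same rule colors $\Omega_k$ consistently when $2(k-1)+1\equiv0$, that is $k\equiv2\pmod3$. The original chain has such a coloring too; the twist does not destroy it, because the chain falls into two pieces when it is cut at the twist, and the colors on one piece can be shifted.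

\subsection*{Plan of the proof}
The general proof has the same shape: a $G$-set $W$ with a commuting shift $\tau$ that has finitely many orbits, a twist of finite support, $3$-cycles on the infinite set, and the quotient by $\tau^k$. Four features of the example have to be replaced.
\begin{enumerate}
\item The relation $u^3=1$ was found by inspection. In general, a normal subgroup $F$ of finite index will act on each $\tau$-orbit by powers of $\tau$, so its commutators act trivially on $W$ (Sections~\ref{sec:tree} and~\ref{sec:W}).
\item The two permutations whose supports share one point were also found by inspection. In general they come from primitivity: an infinite primitive group with a nontrivial finitary element contains a $3$-cycle (Section~\ref{sec:threecycles}).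
\item So the twisted set must be primitive. For this, $W$ must stay connected when it is cut at the twist (Lemma~\ref{lem:detour}), and the twist must be designed to destroy every coloring (Sections~\ref{sec:omega} and~\ref{sec:primitive}).
\item The degrees were multiples of $3$. We reach all degrees, and the prescribed signs, by using the twist to attach a finite $G$-set $B$ to $W$ (Section~\ref{sec:B}).
\end{enumerate}
Since $\sigma$ must commute with $A$, it will exchange whole $A$-orbits. Any two regular $A$-orbits can be exchanged, with any prescribed pair of corresponding points. So we arrange that $A$ acts freely on $W$ and that every orbit of $B$ contains an $A$-regular point.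

\section{The tree and a free normal subgroup}\label{sec:tree}

From here to the end of Section~\ref{sec:finite}, $V,E,A,G$ are as in Theorem~\ref{thm:main}. By the universal property, $G/K\cong(V/K)*_{A/K}(E/K)$. The indices are unchanged, and the only subgroup of $A/K$ that is normal in $V/K$ and $E/K$ is trivial, by the maximality of $K$. It suffices to prove Theorem~\ref{thm:sign} for $G/K$, so \emph{we assume $K=1$}. Put $S=(V\cup E)\setminus\{1\}$, a finite generating set of $G$, and
\[
\delta=\frac1{|A|}-\frac1{|V|}-\frac1{|E|}=\frac1{|A|}\Bigl(1-\frac1{|V:A|}-\frac1{|E:A|}\Bigr).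
\]
The index conditions give $1-\frac1{|V:A|}-\frac1{|E:A|}\ge1-\frac13-\frac12>0$, so $\delta>0$. When both indices are $2$ we would have $\delta=0$.

\subsection*{The Bass--Serre tree}
Let $T$ be the graph with vertex set $G/V\sqcup G/E$ and edge set $G/A$, in which $gA$ joins $gV$ and $gE$. By Bass--Serre theory, $T$ is a tree. The group $G$ acts on $T$ by left multiplication, transitively on the edges and on the vertices of each of the two types. It preserves the types, so no element inverts an edge. Vertex stabilizers are the conjugates of $V$ and $E$, edge stabilizers are the conjugates of $A$, and the degrees are $|V:A|$ and $|E:A|$, both at least $2$. We use two standard facts about groups acting on a tree without inversions: a finite group fixes a vertex; and a group $F$ that acts freely is free, namely the fundamental group of the graph $F\backslash T$, of which $T$ is the universal covering.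

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] $G$ has no nontrivial finite normal subgroup.
\item[(b)] $G$ has a normal subgroup $F_0$ of finite index that acts freely on $T$, and $G$ is residually finite.
\item[(c)] Every $s\in S$ has infinitely many conjugates in $G$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A finite normal subgroup $L$ fixes a vertex $o$, hence every vertex $go$, that is, every vertex of the type of $o$. Take any edge. Its endpoint of the other type has degree at least $2$, so the edge lies on a path of length $2$ whose ends have the type of $o$. In a tree this path is determined by its ends, so $L$ fixes the edge. In particular $L$ fixes the edge $A$, so $L\le A$. As $L$ is normal in $V$ and $E$, we get $L\le K=1$.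

(b) Let $V$ act on $|E|$ copies of itself and $E$ on $|V|$ copies of itself by left multiplication. The restrictions to $A$ are free $A$-sets of the same size $|V||E|$, hence isomorphic. Identifying the two sets by an isomorphism, we obtain an action of $G$ on a finite set in which $V$ and $E$ act faithfully. Its kernel $F_0$ is normal of finite index and meets $V$ and $E$, hence all their conjugates, trivially. So $F_0$ acts freely on $T$ and is free. Free groups are residually finite, that is, every nontrivial element lies outside some normal subgroup of finite index. Let $1\neq g\in G$. If $g\notin F_0$, take $F_0$; otherwise take a subgroup of finite index in $F_0$ that misses $g$ and intersect its finitely many conjugates in $G$.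

(c) Dietzmann's lemma states that a finite set of elements of finite order that is invariant under conjugation generates a finite subgroup. If $s$ had finitely many conjugates, they would generate a nontrivial finite normal subgroup, contrary to (a).
\end{proof}

Part (c) is where $K=1$ is needed: an element of $K$ has at most $|K|$ conjugates.

\subsection*{The graph of a $G$-set}
For a $G$-set $X$, let $\mathcal G(X)$ be the bipartite graph whose vertices are the $V$-orbits and the $E$-orbits and whose edges are the $A$-orbits, where $Ax$ joins $Vx$ and $Ex$. The edges $Ax$ and $Ax'$ share a vertex exactly when $x'\in Vx\cup Ex$. Since $V\cup E$ generates $G$, the graph $\mathcal G(X)$ is connected if and only if $X$ is transitive. For a subgroup $H\le G$, the maps $HgA\mapsto Ag^{-1}H$, $HgV\mapsto Vg^{-1}H$, $HgE\mapsto Eg^{-1}H$ between sets of double cosets define an isomorphism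
\begin{equation}\label{eq:graph}
H\backslash T\cong\mathcal G(G/H).
\end{equation}
In Figure~\ref{fig:chain}, the graph has one vertex for each triangle, each dashed segment and each fixed point of $e$; for $I=\mathbb Z$ it is a tree.

\subsection*{Choice of $F$}
We choose a normal subgroup $F\le F_0$ of finite index in $G$ such that, with $Q=G/F$,
\begin{itemize}
\item[(F1)] the image of every $s\in S$ has more than $3/\delta$ conjugates in $Q$;
\item[(F2)] $F$ contains no nontrivial element $s'^{-1}as$ with $a\in A$ and $s,s'\in S\cup\{1\}$.
\end{itemize}
This is possible. By Lemma~\ref{lem:basic}(c), pick for each $s\in S$ more than $3/\delta$ distinct conjugates $s_1,s_2,\dots$ in $G$. Both conditions hold once $F$ avoids a finite set of nontrivial elements, namely the $s_i^{-1}s_j$ $(i\neq j)$ and the elements in (F2), and residual finiteness provides such an $F$. The group $F$ is free and acts freely on $T$, and $V,E$ embed in $Q$; we identify them with their images.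

Let $M=|Q|$ and $\Theta=F\backslash T$. This is a finite connected bipartite graph, possibly with multiple edges, with the same degrees as $T$. The group $Q$ acts on it, the edges form the $Q$-set $Q/A$, and the vertices form $Q/V\sqcup Q/E$. The rank of $F\cong\pi_1(\Theta)$ is
\[
d=1+\frac M{|A|}-\frac M{|V|}-\frac M{|E|}=1+M\delta .
\]
Since $M\delta$ is a positive integer, $d\ge2$.

Orient all edges of $T$ and $\Theta$ from the $V$-type vertex to the $E$-type vertex; the actions preserve this orientation. For vertices $o,o'$ of $T$ let $[o,o']$ be the $1$-chain of the path from $o$ to $o'$. For $f\in F$ let $\mathrm{cl}(f)\in H_1(\Theta;\mathbb Z)$ be the image of $[o,fo]$, a cycle in $\Theta$. It does not depend on $o$: the chains $[o,fo]$ and $[o,o']+[o',fo']-f[o,o']$ both have boundary $fo-o$, so they are equal because $T$ is a tree, and the first and last terms of the second chain cancel in $\Theta$. The map $\mathrm{cl}$ is the natural map $\pi_1(\Theta)\to H_1(\Theta;\mathbb Z)$, so it induces an isomorphism $F^{\mathrm{ab}}\cong H_1(\Theta;\mathbb Z)$. From $g[o,fo]=[go,(gfg^{-1})go]$ we see that this isomorphism is $Q$-equivariant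 for the conjugation action on $F^{\mathrm{ab}}$.

The next lemma is the purpose of (F1). Its idea is that a scalar $\pm1$ has trace of size $d\approx\delta M$, while the trace is a count of fixed points on $\Theta$, and an element with many conjugates has few fixed points.

\begin{lemma}\label{lem:scalar}
No element $q\ne1$ of $Q$ acts on $H_1(\Theta;\mathbb Q)$ as $+1$ or as $-1$.
\end{lemma}

\begin{proof}
Because $Q$ preserves the orientation, the chain groups of $\Theta$ are permutation modules, and we have an exact sequence of $Q$-modules
\[
0\to H_1(\Theta;\mathbb Q)\to\mathbb Q[Q/A]\to\mathbb Q[Q/V]\oplus\mathbb Q[Q/E]\to\mathbb Q\to0 .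
\]
So the trace of $q$ on $H_1(\Theta;\mathbb Q)$ is $\chi(q)=1+\mathrm{fix}_A(q)-\mathrm{fix}_V(q)-\mathrm{fix}_E(q)$, where $\mathrm{fix}_J(q)$ is the number of fixed points of $q$ on $Q/J$. Suppose that $q\ne1$ acts as $\pm1$. Then $|\chi(q)|=d=1+\delta M$, and therefore
\[
\mathrm{fix}_A(q)+\mathrm{fix}_V(q)+\mathrm{fix}_E(q)\ge\delta M>0 .
\]
In particular $q$ fixes a coset of $A$, $V$ or $E$, so $q$ is conjugate to an element of $S$, and its conjugacy class $q^Q$ has more than $3/\delta$ elements by (F1). On the other hand, $q$ fixes $gJ$ exactly when $g^{-1}qg\in J$, and each element of $q^Q$ arises as $g^{-1}qg$ for $|C_Q(q)|$ elements $g$. Hence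
\[
\mathrm{fix}_J(q)=\frac{|C_Q(q)|\,|q^Q\cap J|}{|J|}\le|C_Q(q)|=\frac{M}{|q^Q|} .
\]
This gives $\delta M\le3M/|q^Q|$, that is $|q^Q|\le3/\delta$, a contradiction.
\end{proof}

\begin{remark}\label{rem:F1}
The lemma can fail without (F1). For $G=\langle v\rangle*\langle e\rangle=C_3*C_2$ and $F$ the kernel of $G\to C_3\times C_2$ we have $M=6$, $\delta=\frac16$, $d=2$ and $\chi(e)=1+0-0-3=-2$, so the involution $e$ acts as $-1$.
\end{remark}

\section{A periodic action}\label{sec:W}

A surjection $\lambda:F\to\mathbb Z$ defines an infinite cyclic covering of $\Theta$ and, with it, a $G$-set with a shift. We choose $\lambda$ in general position.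

The finite graph $\Theta$ has all degrees at least $2$, so it contains a \emph{circuit}, a closed walk with no repeated edge or vertex; two different edges with the same ends form a circuit of length $2$. Since $Q$ is transitive on edges, every edge $\zeta$ lies on a circuit. Hence $\Theta-\zeta$ (the edge deleted, the vertices kept) is connected, and $H_1(\Theta-\zeta;\mathbb Q)$ is a subspace of $H_1(\Theta;\mathbb Q)$ of dimension $d-1\ge1$.

Let $G$ act on $\mathrm{Hom}(F,\mathbb Q)=\mathrm{Hom}(H_1(\Theta;\mathbb Z),\mathbb Q)$ by $(g\lambda)(f)=\lambda(g^{-1}fg)$. The subgroup $F$ acts trivially, so this is an action of $Q$. By Lemma~\ref{lem:scalar}, for $q\ne1$ the subspaces $\{\lambda:q\lambda=\lambda\}$ and $\{\lambda:q\lambda=-\lambda\}$ are proper. The annihilator of each $H_1(\Theta-\zeta;\mathbb Q)$ is proper because $d\ge2$. A vector space over an infinite field is not a union of finitely many proper subspaces, so some $\lambda$ lies outside all of them. Its image is a nonzero finitely generated subgroup of $\mathbb Q$, hence infinite cyclic. After rescaling, $\lambda:F\to\mathbb Z$ is surjective and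
\begin{itemize}
\item[(L1)] $q\lambda\ne\pm\lambda$ for all $1\ne q\in Q$;
\item[(L2)] for every edge $\zeta$ of $\Theta$, $\lambda$ is nonzero on $H_1(\Theta-\zeta;\mathbb Z)$.
\end{itemize}

\subsection*{The set $W$ and the shift $\tau$}
Let $H=\ker\lambda$, $W=G/H$ and $x_0=H\in W$. Fix $f_1\in F$ with $\lambda(f_1)=1$ and put $\tau(gH)=gf_1H$, which is well defined because $H$ is normal in $F$. The permutation $\tau$ of $W$ commutes with $G$. Since $\tau^j(gH)=gf_1^jH$, the group $\langle\tau\rangle\cong\mathbb Z$ acts freely, and its orbits are the fibers of $W\to G/F$; there are $M$ of them. Point stabilizers are conjugates of $H$ and lie in $F$, so $V$, $E$ and $A$ act freely on $W$.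

For $x=gH$ put $\lambda_x=g\lambda$. This is a surjection $F\to\mathbb Z$ that depends only on $gF$, that is, on the $\langle\tau\rangle$-orbit of $x$. For $f\in F$ we have $f\cdot gH=g(g^{-1}fg)H=gf_1^{\lambda(g^{-1}fg)}H$, so
\begin{equation}\label{eq:speed}
f\cdot x=\tau^{\lambda_x(f)}x\qquad(f\in F,\ x\in W).
\end{equation}
Thus $f$ translates each $\langle\tau\rangle$-orbit at its own speed, and $[F,F]$ acts trivially on $W$. (In the original chain of triangles, $(ev^{-1})^2$ translates the points $a_i,b_i,c_i$ at the speeds $2,-1,-1$.) Condition (L1) makes the speeds on any two orbits independent.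

\begin{lemma}\label{lem:indep}
If $x,y\in W$ lie in different $\langle\tau\rangle$-orbits, then the image of $(\lambda_x,\lambda_y):F\to\mathbb Z^2$ has finite index.
\end{lemma}

\begin{proof}
Let $x=gH$, $y=g'H$ with $gF\ne g'F$. If $\lambda_x=\pm\lambda_y$, then $(g'^{-1}g)\lambda=\pm\lambda$, contrary to (L1). If $m\lambda_x=m'\lambda_y$ with integers $m,m'$ not both zero, then comparing images gives $m\mathbb Z=m'\mathbb Z$, so $\lambda_x=\pm\lambda_y$. Hence $\lambda_x,\lambda_y$ are linearly independent, and the image has rank $2$.
\end{proof}

To see what (L1) excludes, suppose that $s\lambda=\pm\lambda$ for an involution $s\in S$, as in Remark~\ref{rem:F1}. Then $s$ normalizes $H$, and the pairs $\{gH,gsH\}$ form a $G$-invariant partition of $W$.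

\subsection*{Detours}
Let $\mathcal W=\mathcal G(W)$, a connected graph, identified with $H\backslash T$ by~\eqref{eq:graph}. As $F$ acts freely on $T$, the map $H\backslash T\to F\backslash T=\Theta$ is a covering, and $F/H$ acts freely on the vertices and edges of $H\backslash T$ with quotient $\Theta$. The shift $\tau$ acts on $\mathcal W$ because it commutes with $G$. Left multiplication by $f_1$ on $H\backslash T$ corresponds to $\tau^{-1}$, since $Hf_1gV\mapsto Vg^{-1}f_1^{-1}H=\tau^{-1}(Vg^{-1}H)$, and the same computation holds with $E$ or $A$ in place of $V$. So $\langle\tau\rangle$ acts freely on the vertices and edges of $\mathcal W$, with quotient $\Theta$.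

For a closed walk $\gamma$ in $\Theta$ let $\lambda(\gamma)$ be the value of $\lambda$ on its homology class. Let $\xi=Ho$ be a vertex of $\mathcal W$ over the starting point of $\gamma$. The lift of $\gamma$ to $T$ that starts at $o$ ends at $fo$ for some $f\in F$, and $\mathrm{cl}(f)$ is the class of $\gamma$. Since $Hfo=Hf_1^{\lambda(f)}o$,
\begin{equation}\label{eq:lift}
\text{the lift of $\gamma$ to $\mathcal W$ that starts at $\xi$ ends at }\tau^{-\lambda(\gamma)}\xi .
\end{equation}
A circuit of $\Theta$ need not lift to a closed walk, so $\mathcal W$ could have bridges although $\Theta$ has none. Condition (L2) provides a way back that avoids the given edge.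

\begin{lemma}\label{lem:detour}
Every edge $\zeta$ of $\mathcal W$ lies on a closed walk that traverses $\zeta$ exactly once.
\end{lemma}

\begin{proof}
Let $\bar\zeta$ be the image of $\zeta$ in $\Theta$, let $\gamma$ be a circuit that begins with $\bar\zeta$, and let $\alpha=\lambda(\gamma)$. If $\alpha=0$, the lift of $\gamma$ that begins with $\zeta$ is closed by~\eqref{eq:lift} and traverses $\zeta$ once. Let $\alpha\neq0$. The graph $\Theta-\bar\zeta$ is connected, so its first homology group is generated by closed walks based at the starting point of $\gamma$. By (L2) one of them, $\eta$, has $\beta=\lambda(\eta)\ne0$. Choose the sign so that $\alpha|\beta|\pm\beta|\alpha|=0$, and lift $\gamma^{|\beta|}\eta^{\pm|\alpha|}$ beginning with $\zeta$. The lift is closed. By~\eqref{eq:lift}, the $i$th copy of $\gamma$ $(0\le i<|\beta|)$ lifts to the $\tau^{-i\alpha}$-translate of the lift of the first, so the only edge over $\bar\zeta$ that it traverses is $\tau^{-i\alpha}\zeta$, once. The copies of $\eta$ contribute no edge over $\bar\zeta$. The edges $\tau^{-i\alpha}\zeta$ are distinct, so $\zeta$ is traversed exactly once.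
\end{proof}

We need a coordinate along $\mathcal W$. Any two of the edges $Asx_0$ $(s\in S\cup\{1\})$ are equal or lie in different $\langle\tau\rangle$-orbits. Indeed, if $\tau^jAs'x_0=Asx_0$, then $asH=s'f_1^jH$ for some $a\in A$, so $s'^{-1}as\in f_1^jH\subseteq F$; by (F2), $s'^{-1}as=1$, and then $j=0$. (This is the only use of (F2).) So we can choose representatives $\zeta_1,\dots,\zeta_r$ of the $\langle\tau\rangle$-orbits of edges of $\mathcal W$ that include all the edges $Asx_0$. Every edge is $\tau^i\zeta_j$ for unique $i,j$; we call $i$ its \emph{index}. Fix a closed walk as in Lemma~\ref{lem:detour} for each $\zeta_j$, and let $\varrho$ be such that these walks use only edges of index in $[-\varrho,\varrho]$. To $\zeta=\tau^i\zeta_j$ we assign the $\tau^i$-translate of the walk for $\zeta_j$. Removing $\zeta$ from it leaves a walk between the ends of $\zeta$, the \emph{detour} for $\zeta$; it avoids $\zeta$, and its edges have index in $[i-\varrho,i+\varrho]$.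

\section{Finite $G$-sets with prescribed size and sign}\label{sec:B}

The quotient of $W$ by $\tau^k$ has $Mk$ points, and we shall need $k$ even to control signs. To reach every degree we need finite $G$-sets of every size modulo $2M$. Sets on which $V$ acts freely have size divisible by $|V|$ and do not suffice. The cosets of a Sylow $p$-subgroup $D$ of a finite quotient of $G$ form a set of size prime to $p$, but it has an $A$-regular point only if some conjugate of $D$ meets $A$ trivially. We create room for this by extending $Q$ by an elementary abelian group on which $A$ acts faithfully.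

\begin{lemma}\label{lem:Pi}
For every prime $p$ there is a finite transitive $G$-set $\Pi_p$ with $p\nmid|\Pi_p|$ that contains an $A$-regular point.
\end{lemma}

\begin{proof}
Choose a prime $r\ne p$ with $r>\max(|A|,2)$. Let $N_r$ be the subgroup of $F$ generated by $[F,F]$ and all $r$th powers. It is characteristic in $F$, hence normal in $G$. Put $U=F/N_r\cong(\mathbb Z/r)^d$ and $\tilde Q=G/N_r$, a finite group in which $U$ is normal and $A$ embeds.

Let $1\ne a\in A$. Then $a$ acts on $F^{\mathrm{ab}}\cong\mathbb Z^d$ by a matrix of finite order, which is not the identity by Lemma~\ref{lem:scalar}. Minkowski's lemma states that the kernel of $GL_d(\mathbb Z)\to GL_d(\mathbb Z/r)$ is torsion-free for every prime $r\ge3$. So $a$ acts nontrivially on $U$, and $|C_U(a)|\le|U|/r$.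

Let $D$ be a Sylow $p$-subgroup of $\tilde Q$; then $D\cap U=1$ since $r\ne p$. Put $U_a=\{u\in U:a\in uDu^{-1}\}$. If $u,u'\in U_a$, then $u^{-1}au$ and $u'^{-1}au'$ lie in $D$ and have the same image in $\tilde Q/U$. As $D\cap U=1$, they are equal, so $u'u^{-1}\in C_U(a)$. Thus $|U_a|\le|U|/r$, and the union of the sets $U_a$ $(1\ne a\in A)$ has at most $(|A|-1)|U|/r<|U|$ elements. Choose $u\in U$ outside this union; then $A\cap uDu^{-1}=1$. The $G$-set $\Pi_p=\tilde Q/uDu^{-1}$ has size $|\tilde Q:D|$ prime to $p$, and its base point is $A$-regular.
\end{proof}

\begin{lemma}\label{lem:B}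
For every $j\in\mathbb Z/2M$ and every homomorphism $\varepsilon:G\to\{\pm1\}$ there is a finite nonempty $G$-set $B$ with $|B|\equiv j\pmod{2M}$ and sign character $\varepsilon$, each of whose orbits contains an $A$-regular point.
\end{lemma}

\begin{proof}
We use two remarks. First, if $g$ acts on finite sets $X$ and $Y$, its sign on $X\times Y$ is $\mathrm{sgn}(g|_X)^{|Y|}\,\mathrm{sgn}(g|_Y)^{|X|}$, as one sees by letting $g$ act on one coordinate at a time. Second, if a $G$-set maps equivariantly to $\Pi_2$, then each of its orbits maps onto the transitive set $\Pi_2$, and a point over an $A$-regular point is $A$-regular.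

For each odd prime $p\mid2M$ let $\Lambda_p=\Pi_p\sqcup\Pi_p$, and let $\Lambda_2=\Pi_2\times\Pi_2$ with the diagonal action. Each $|\Lambda_p|$ is prime to $p$, and every orbit of $\Lambda_p$ contains an $A$-regular point. The sign of $g$ on $\Lambda_p$ is $\mathrm{sgn}(g|_{\Pi_p})^2=1$ for odd $p$ and $\mathrm{sgn}(g|_{\Pi_2})^{2|\Pi_2|}=1$ for $p=2$. No prime divides $2M$ and all the numbers $|\Lambda_p|$, so their residues generate the finite group $\mathbb Z/2M$, and nonnegative coefficients suffice. Hence disjoint unions of copies of the $\Lambda_p$ realize every residue modulo $2M$.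

Let $\Lambda_\varepsilon=\{\pm1\}\times\Pi_2$ with $g(\eta,x)=(\varepsilon(g)\eta,gx)$. The sign of $g$ on $\{\pm1\}$ is $\varepsilon(g)$, so its sign on $\Lambda_\varepsilon$ is $\varepsilon(g)^{|\Pi_2|}\,\mathrm{sgn}(g|_{\Pi_2})^2=\varepsilon(g)$, because $|\Pi_2|$ is odd. Every orbit of $\Lambda_\varepsilon$ contains an $A$-regular point. Let $B$ be the disjoint union of $\Lambda_\varepsilon$ and copies of the $\Lambda_p$ of total size $\equiv j-|\Lambda_\varepsilon|$.
\end{proof}

\section{The twisted set $\Omega$}\label{sec:omega}

Fix $j$, $\varepsilon$ and $B$ as in Lemma~\ref{lem:B}. Let $B_1,\dots,B_m$ be the orbits of $B$, choose $A$-regular points $p_i\in B_i$, and put $X=W\sqcup B$.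

The twist has two tasks. It must join each $B_i$ to $W$, which it does by exchanging $Ap_i$ with an $A$-orbit in $W$. It must also destroy colorings. A coloring of $W$ that is compatible with the original action is an equivariant map $\ell$ from $W$ to a finite transitive $G$-set $Y$. We shall see that exchanging two points forces them to have the same color. If $x_0$ and $sx_0$ have the same color for every $s\in S$, then $G$ fixes $\ell(x_0)$ and $|Y|=1$. We cannot exchange $x_0$ with all the $sx_0$ at once, and cutting many edges close to each other may disconnect $\mathcal W$. But it is just as good to exchange $g_sx_0$ with $g_ssx_0$ for any $g_s\in G$, and Lemma~\ref{lem:indep} lets us choose $g_s\in F$ so that all these points are far apart.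

For $s\in S$ we have $s\notin F$, so $x_0$ and $sx_0$ lie in different $\langle\tau\rangle$-orbits. By Lemma~\ref{lem:indep} there is $L\ge1$ such that the image of $(\lambda_{x_0},\lambda_{sx_0})$ contains $(L\mathbb Z)^2$ for all $s\in S$. Choose pairwise distinct integers $k_s,k'_s$ $(s\in S)$ and $k_i$ $(1\le i\le m)$, all multiples of $L(\varrho+1)$, and choose $g_s\in F$ with $\lambda_{x_0}(g_s)=k_s$ and $\lambda_{sx_0}(g_s)=k'_s$. Using~\eqref{eq:speed}, put
\[
y_s=g_s\cdot x_0=\tau^{k_s}x_0,\qquad y'_s=g_ss\cdot x_0=\tau^{k'_s}sx_0,\qquad z_i=\tau^{k_i}x_0 .
\]
Let $\mathcal D$ be the set of the edges $Ay_s,Ay'_s,Az_i$ of $\mathcal W$. Since $Ax_0$ and $Asx_0$ are among the representatives $\zeta_j$, these edges have indices $k_s,k'_s,k_i$. So they are distinct, and any two of their indices differ by more than $\varrho$. Let $\sigma$ be the product of the transpositions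
\[
(ay_s\;\;ay'_s)\quad(a\in A,\ s\in S),\qquad(ap_i\;\;az_i)\quad(a\in A,\ 1\le i\le m).
\]
They are disjoint because the $A$-orbits involved are distinct and regular. Thus $\sigma^2=1$, $\sigma$ commutes with $A$, and $\sigma$ has finite support. Let $\Omega$ be the twist of $X$ by $\sigma$.

\begin{lemma}\label{lem:conn}
The graph $\mathcal W\setminus\mathcal D$, obtained by deleting the edges in $\mathcal D$, is connected.
\end{lemma}

\begin{proof}
The detour for $\zeta\in\mathcal D$ avoids $\zeta$, and its edges have index within $\varrho$ of the index of $\zeta$, so it avoids the other edges of $\mathcal D$. In any walk in the connected graph $\mathcal W$, replace each edge of $\mathcal D$ by its detour.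
\end{proof}

We state the next lemma so that it also applies to the finite quotients of $W$.

\begin{lemma}\label{lem:trans}
Let $W'$ be a $G$-set and $\sigma'$ a permutation of $W'\sqcup B$ with $\sigma'^2=1$ that commutes with $A$. Suppose that $B\cap\mathrm{supp}\,\sigma'=Ap_1\cup\dots\cup Ap_m$, that $\sigma'p_i\in W'$ for all $i$, and that $\mathcal G(W')$ remains connected when the edges contained in $\mathrm{supp}\,\sigma'$ are deleted. Then the twist of $W'\sqcup B$ by $\sigma'$ is transitive. In particular, $\Omega$ is transitive.
\end{lemma}

\begin{proof}
The $V$-orbits and $A$-orbits are the same for both actions, and the twisted $E$-orbit of $x$ is $\sigma'(E\cdot\sigma'x)$. Identify the twisted $E$-orbit $\sigma'(E\cdot y)$ with the original orbit $E\cdot y$. The graph of the twisted $G$-set becomes the graph $\mathcal G'$ whose vertices are the original $V$-orbits and $E$-orbits and in which the edge $Ax$ joins $Vx$ to $E\cdot\sigma'x$. Edges outside $\mathrm{supp}\,\sigma'$ have their original ends. So all vertices contained in $W'$ lie in one component of $\mathcal G'$. Since $\mathcal G(B_i)$ is connected, every vertex contained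 in $B_i$ is joined to $Vp_i$ or to $E\cdot p_i$ by a walk in $\mathcal G(B_i)$ that avoids the edge $Ap_i$. Finally, with $z=\sigma'p_i\in W'$, the edge $Ap_i$ of $\mathcal G'$ joins $Vp_i$ to $E\cdot z$, and the edge $Az$ joins $Vz$ to $E\cdot p_i$. So $\mathcal G'$ is connected. For $\Omega$, the last hypothesis is Lemma~\ref{lem:conn}.
\end{proof}

\section{Primitivity}\label{sec:primitive}

\begin{proposition}\label{prop:primitive}
The action of $G$ on $\Omega$ is primitive.
\end{proposition}

Let $\sim$ be an equivalence relation on $\Omega$ that is invariant under the action $*$ and is not equality. By transitivity, all classes $[x]$ have the same cardinality $b>1$. We show that the classes are infinite, then that there are finitely many of them, and then that there is only one. The first two steps take place far from the twist, where the periodic structure is visible: for $g\in G$ and $x\in W$ the points $\tau^kx$ are distinct, so Lemma~\ref{lem:almost} gives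
\begin{equation}\label{eq:far}
g*\tau^kx=g\cdot\tau^kx=\tau^k(g\cdot x)\qquad\text{for all but finitely many }k\in\mathbb Z .
\end{equation}

\begin{lemma}\label{lem:infinite}
The classes of $\sim$ are infinite.
\end{lemma}

\begin{proof}
Suppose that $b$ is finite. The idea is that a finite class far from the twist cannot meet two $\langle\tau\rangle$-orbits, because $F$ moves them at independent speeds, and that it cannot lie in one orbit either, because it would have to be invariant under a translation.

For $q\in G/F$ write $\lambda_q=\lambda_x$ for $x$ over $q$. For each ordered pair $q\ne q'$ choose, by Lemma~\ref{lem:indep}, an element $u\in F$ with $\lambda_q(u)=0\ne\lambda_{q'}(u)$. Choose $f\in F$ with $\lambda_{x_0}(f)=1$. Let $\Phi$ be the finite set consisting of $f$ and the powers $u,u^2,\dots,u^b$ of the chosen elements $u$. Let $Z$ be the union of $B$ and the set of all $x\in W$ with $g*x\ne g\cdot x$ for some $g\in\Phi$; it is finite by Lemma~\ref{lem:almost}. The union of the classes that meet $Z$ is finite, so there is $k_1$ such that $[x]\cap Z=\emptyset$ for all $x=\tau^kx_0$ with $k\ge k_1$.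

Take such an $x$ and let $y\in[x]$; then $y\in W$. Suppose that $y\notin\langle\tau\rangle x$, and take the chosen $u$ with $\lambda_x(u)=0\ne\lambda_y(u)$. For $0\le i\le b$ we have $u^i*x=u^i\cdot x=x$ by~\eqref{eq:speed}, so $u^i$ preserves $[x]$, and $u^i*y=u^i\cdot y=\tau^{i\lambda_y(u)}y\in[x]$. These are $b+1$ distinct elements of $[x]$, which is impossible. Hence $[x]=\{\tau^ix:i\in J_x\}$ with $0\in J_x\subset\mathbb Z$ and $|J_x|=b$.

Every $y\in[x]$ has $\lambda_y=\lambda_{x_0}$, so $f*y=f\cdot y=\tau y$. Therefore $[\tau x]=[f*x]=f*[x]=\tau[x]$, that is $J_{\tau x}=J_x$. So $J_x=J$ is the same set for all $x=\tau^kx_0$ with $k\ge k_1$. Let $0\ne i\in J$ and take $k\ge k_1$ with $k+i\ge k_1$. Then $\tau^{k+i}x_0\in[\tau^kx_0]$, so the classes of these two points coincide and $i+J=J$. Comparing the largest elements gives $i=0$, a contradiction.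
\end{proof}

\begin{lemma}\label{lem:finitelymany}
The relation $\sim$ has finitely many classes.
\end{lemma}

\begin{proof}
Let $x^{(1)},\dots,x^{(M)}$ represent the $\langle\tau\rangle$-orbits on $W$. For $\nu\in\{1,-1\}$ let $W^\nu=\{\tau^{\nu k}x^{(i)}:k\ge0,\ 1\le i\le M\}$. Since $\Omega=W^1\cup W^{-1}\cup B$ with $B$ finite, every class has infinitely many points in $W^1$ or in $W^{-1}$, by Lemma~\ref{lem:infinite}. So it suffices to prove: if some class has infinitely many points in $W^\nu$, then $W^\nu$ meets finitely many classes.

Such a class contains $\tau^{\nu k}x$ for infinitely many $k\ge0$, where $x$ is one of the $x^{(i)}$. Take $f\in F$ with $\lambda_x(f)=\nu$. By~\eqref{eq:far} and~\eqref{eq:speed} there is $k_0$ with $f*\tau^{\nu k}x=\tau^{\nu(k+1)}x$ for all $k\ge k_0$. Choose $k_0\le i_1<i_2$ with $\tau^{\nu i_1}x\sim\tau^{\nu i_2}x$ and put $h=i_2-i_1$. Applying $f$ repeatedly gives $\tau^{\nu k}x\sim\tau^{\nu(k+h)}x$ for all $k\ge i_1$. Any $x'\in W$ is $g\cdot x$ for some $g\in G$, and $\tau^{\nu k}x'=g*\tau^{\nu k}x$ for large $k$ by~\eqref{eq:far}. Applying $g$, we get $\tau^{\nu k}x'\sim\tau^{\nu(k+h)}x'$ for all large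 $k$, so $\{\tau^{\nu k}x':k\ge0\}$ meets finitely many classes. Take $x'=x^{(1)},\dots,x^{(M)}$.
\end{proof}

It remains to exclude finite colorings, the obstruction met in Section~\ref{sec:example}. Far out along $\tau$, a coloring of $\Omega$ is periodic and defines a coloring of $W$ for the original action. Connectivity of $\mathcal W\setminus\mathcal D$ shows that the two colorings agree on all of $W$, and then the exchanged points have equal colors.

\begin{proof}[Proof of Proposition~\ref{prop:primitive}]
Let $Y$ be the set of classes, a finite transitive $G$-set by Lemmas~\ref{lem:finitelymany} and~\ref{lem:trans}. Let $\ell:X\to Y$ be the projection, so that $\ell(g*x)=g\,\ell(x)$, and let $h=|Y|!$. The $h$th power of any element of $G$ acts trivially on $Y$.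

\emph{The limit coloring.} Let $x\in W$ and take $f\in F$ with $\lambda_x(f)=1$. By~\eqref{eq:far} and~\eqref{eq:speed} there is $k(x)$ with $\ell(\tau^{k+1}x)=\ell(f*\tau^kx)=f\,\ell(\tau^kx)$ for $k\ge k(x)$. Iterating $h$ times,
\begin{equation}\label{eq:periodic}
\ell(\tau^{k+h}x)=\ell(\tau^kx)\qquad(k\ge k(x)).
\end{equation}
So $\ell(\tau^{hk}x)$ is constant for large $k$; call this value $\ell^+(x)$. For $g\in G$ and large $k$, \eqref{eq:far} gives $\ell^+(g\cdot x)=\ell(\tau^{hk}(g\cdot x))=\ell(g*\tau^{hk}x)=g\,\ell^+(x)$. Thus $\ell^+:W\to Y$ is equivariant for the \emph{original} action on $W$. By~\eqref{eq:periodic}, $\ell(\tau^ix_0)=\ell^+(\tau^ix_0)$ for $i\ge k(x_0)$.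

\emph{Propagation.} With respect to the original action on $X$, the map $\ell$ is $V$-equivariant, and $\ell\sigma=\ell\circ\sigma$ is $E$-equivariant:
\[
\ell(\sigma(e\cdot z))=\ell(\sigma(e\cdot\sigma\sigma z))=\ell(e*\sigma z)=e\,\ell(\sigma z).
\]
Call a $V$-orbit in $W$ \emph{good} if $\ell=\ell^+$ on it, and an original $E$-orbit in $W$ \emph{good} if $\ell\sigma=\ell^+$ on it. By equivariance, an orbit is good as soon as the equality holds at one of its points. If $Ax$ is an edge of $\mathcal W$ outside $\mathcal D$, then $\sigma x=x$, so each of $Vx$ and $E\cdot x$ is good if and only if $\ell(x)=\ell^+(x)$. Thus the two ends of an edge of $\mathcal W\setminus\mathcal D$ are both good or both not good. The vertex $V\tau^ix_0$ is good for large $i$. By Lemma~\ref{lem:conn} all vertices of $\mathcal W$ are good, so $\ell=\ell^+=\ell\sigma$ on $W$.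

\emph{Collapse.} For $s\in S$ we have $\sigma y_s=y'_s$, so
\[
g_s\,\ell^+(x_0)=\ell^+(y_s)=\ell(\sigma y_s)=\ell(y'_s)=\ell^+(y'_s)=g_ss\,\ell^+(x_0).
\]
Hence every $s\in S$ fixes $\ell^+(x_0)$. Then $G$ fixes a point of the transitive $G$-set $Y$, so $|Y|=1$ and $\sim$ is universal.
\end{proof}

\section{Three-cycles on $\Omega$}\label{sec:threecycles}

Let $P\le\mathrm{Sym}(\Omega)$ be the image of $G$, a primitive group on an infinite set. Every nontrivial normal subgroup of a primitive group is transitive, since its orbits form an invariant partition whose parts are not all singletons.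

\begin{lemma}\label{lem:finitary}
The group $P$ contains a nontrivial finitary permutation.
\end{lemma}

\begin{proof}
Let $F_1$ be the set of elements of $F$ that act trivially on $B$ in the original action. It is normal of finite index in $G$, hence finitely generated. In the original action $N=[F_1,F_1]$ is trivial on $B$, and on $W$ by~\eqref{eq:speed}. By Lemma~\ref{lem:almost} it acts on $\Omega$ by finitary permutations. We have to exclude that it acts trivially.

If it does, the image $\hat F_1$ of $F_1$ in $P$ is a finitely generated abelian normal subgroup of finite index. It is infinite, because $P$ is transitive on an infinite set. So $\hat F_1$ maps onto $\mathbb Z$, and the subgroup $\hat F_1^2=\{x^2:x\in\hat F_1\}$ is nontrivial and proper in $\hat F_1$. It is characteristic in $\hat F_1$, hence normal in $P$. Both $\hat F_1$ and $\hat F_1^2$ are therefore transitive. In a transitive abelian permutation group all point stabilizers coincide, so they are trivial; then an element is determined by the image of one point, and no proper subgroup is transitive. This is a contradiction.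
\end{proof}

To apply Lemma~\ref{lem:comm} we want to conjugate a finitary element by an element that fixes one point of its support and moves the rest of the support off itself. This is possible when point stabilizers have only infinite orbits.

\begin{proposition}\label{prop:three}
Let $P$ be a primitive permutation group on an infinite set $\Omega$ that contains a nontrivial finitary permutation.
\begin{itemize}
\item[(a)] For $\alpha\in\Omega$, all orbits of the stabilizer $P_\alpha$ on $\Omega\setminus\{\alpha\}$ are infinite.
\item[(b)] Any two points of $\Omega$ lie in the support of a $3$-cycle in $P$.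
\end{itemize}
\end{proposition}

\begin{proof}
The finitary elements of $P$ form a nontrivial normal subgroup $D$, which is transitive.

(a) Suppose that the $P_\alpha$-orbit of some $\beta\ne\alpha$ has finite size $b$. Regard the $P$-orbit $\Delta$ of the pair $(\alpha,\beta)$ as the set of arcs of a directed graph on $\Omega$. The arcs that start at $\alpha$ end in the $P_\alpha$-orbit of $\beta$, so by transitivity every vertex has out-degree $b$, and all vertices have the same in-degree. Suppose that the in-degree is infinite. Take distinct points $\beta_0,\dots,\beta_b$ and $u_i\in D$ with $u_i\beta_0=\beta_i$. There is an arc $(\omega,\beta_0)\in\Delta$ with $\omega$ outside the finite set $\bigcup_i\mathrm{supp}\,u_i$. Applying $u_i$ gives $(\omega,\beta_i)\in\Delta$ for all $i$, so $\omega$ has out-degree at least $b+1$, a contradiction.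

Hence the undirected graph underlying $\Delta$ is locally finite. Its components form an invariant partition without singletons, so it is connected. By K\"onig's lemma, applied to the geodesic paths that start at a fixed vertex, an infinite, connected, locally finite graph contains a geodesic ray: vertices $\gamma_0,\gamma_1,\dots$ with $\mathrm{dist}(\gamma_i,\gamma_k)=|i-k|$. Take $u\in D$ with $u\gamma_0=\gamma_1$ and $k\ge1$ with $\gamma_k\notin\mathrm{supp}\,u$. As $u$ is an automorphism of the graph, $k=\mathrm{dist}(\gamma_0,\gamma_k)=\mathrm{dist}(u\gamma_0,u\gamma_k)=\mathrm{dist}(\gamma_1,\gamma_k)=k-1$, a contradiction.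

(b) Let $1\ne x\in D$, $\alpha\in\mathrm{supp}\,x$ and $\Sigma=\mathrm{supp}\,x\setminus\{\alpha\}$. For $\omega,\omega'\in\Sigma$ the set $\{g\in P_\alpha:g\omega=\omega'\}$ is empty or a coset of $P_\alpha\cap P_\omega$, which has infinite index in $P_\alpha$ by (a). B.~H.~Neumann's lemma states that a group is not a finite union of cosets of subgroups of infinite index. So some $g\in P_\alpha$ lies in none of these finitely many sets, which means $g\Sigma\cap\Sigma=\emptyset$. Then $y=gxg^{-1}$ has support $\{\alpha\}\cup g\Sigma$, where $\alpha\notin g\Sigma$, and this meets $\mathrm{supp}\,x$ in $\{\alpha\}$. By Lemma~\ref{lem:comm}, $P$ contains a $3$-cycle. So the invariant equivalence relation $\approx$ of Lemma~\ref{lem:approx} is not equality, and by primitivity it is universal.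
\end{proof}

By Proposition~\ref{prop:primitive}, Lemma~\ref{lem:finitary} and Proposition~\ref{prop:three}, for each $s\in S$ with $s*x_0\ne x_0$ we can fix an element $w_s\in G$ that acts on $\Omega$ as a $3$-cycle with $x_0$ and $s*x_0$ in its support. These finitely many elements are all that we carry over to finite degree.

\section{Finite degree}\label{sec:finite}

For $k\ge1$ let $W_k=W/\langle\tau^k\rangle=G/\lambda^{-1}(k\mathbb Z)$, a transitive $G$-set of size $Mk$. Point stabilizers lie in $F$, so $V$ and $E$ act freely on $W_k$. Let $X_k=W_k\sqcup B$, and let $\pi:X\to X_k$ be the projection, which is the identity on $B$ and is equivariant for the original actions. Two points of $W$ with the same image differ by a power of $\tau^k$, so $\pi$ is injective on any given finite subset of $X$ once $k$ is large. Let $k$ be so large that $\pi$ is injective on $\mathrm{supp}\,\sigma$, and let $\sigma_k$ be the product of the disjoint transpositions $(a\pi(y_s)\;\;a\pi(y'_s))$ and $(ap_i\;\;a\pi(z_i))$. Then $\sigma_k^2=1$, $\sigma_k$ commutes with $A$, and $\mathrm{supp}\,\sigma_k=\pi(\mathrm{supp}\,\sigma)$. Let $\Omega_k$ be the twist of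 $X_k$ by $\sigma_k$, with action $*_k$, and let $R_k$ be the image of $G$ in $\mathrm{Sym}(X_k)$.

\begin{lemma}\label{lem:transk}
For large $k$ the $G$-set $\Omega_k$ is transitive.
\end{lemma}

\begin{proof}
The graph $\mathcal G(W_k)$ is connected and equals $\mathcal W/\langle\tau^k\rangle$. Let $i_0$ be such that the edges of $\mathcal D$ and of their detours have index in $[-i_0,i_0]$, and let $k>2i_0$. Distinct edges with index in this range have distinct images in $\mathcal G(W_k)$. The detours avoid $\mathcal D$ by the proof of Lemma~\ref{lem:conn}, so their images avoid the image of $\mathcal D$, and they join the ends of the edges in that image. Hence $\mathcal G(W_k)$ remains connected when the image of $\mathcal D$ is deleted, and Lemma~\ref{lem:trans} applies to $W_k$ and $\sigma_k$.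
\end{proof}

The map $\pi$ is not equivariant for the twisted actions, since $W$ is twisted at one place only, and not at its translates under $\tau^k$. But a word of bounded length feels the twist only in a bounded neighborhood of it, on which $\pi$ is injective.

\begin{lemma}\label{lem:survive}
For large $k$ we have $s*_k\pi(x_0)=\pi(s*x_0)$ for all $s\in S$, and each $w_s$ acts on $\Omega_k$ as a $3$-cycle with $\pi(x_0)$ and $\pi(s*x_0)$ in its support.
\end{lemma}

\begin{proof}
Write all $w_s$ as words in $V\cup E$ of length at most $l$, where $l\ge1$. Put $Z_0=\mathrm{supp}\,\sigma\cup B\cup\{x_0\}$ and $Z_{i+1}=(V\cup E)\cdot Z_i\supseteq Z_i$. These sets are finite, and they are $\sigma$-invariant because they contain $\mathrm{supp}\,\sigma$. Let $k$ be so large that $\pi$ is injective on $Z_{2l+1}$. Then $\pi(\sigma x)=\sigma_k\pi(x)$ for $x\in Z_{2l+1}$: for $x\in\mathrm{supp}\,\sigma$ this is the definition of $\sigma_k$, and otherwise $\pi(x)\notin\pi(\mathrm{supp}\,\sigma)=\mathrm{supp}\,\sigma_k$, so both sides equal $\pi(x)$. Let $w=w_s$.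

\emph{Near the twist.} Let $g\in V\cup E$ and $x\in Z_i$ with $i\le2l$. We claim that $g*x\in Z_{i+1}$ and $\pi(g*x)=g*_k\pi(x)$. For $g\in V$ both twisted actions are the original ones. For $g\in E$ we have $\sigma x\in Z_i$ and $g\cdot\sigma x\in Z_{i+1}$, so $g*x=\sigma(g\cdot\sigma x)\in Z_{i+1}$ and
\[
\pi(g*x)=\sigma_k\pi(g\cdot\sigma x)=\sigma_k(g\cdot\pi(\sigma x))=\sigma_k(g\cdot\sigma_k\pi(x))=g*_k\pi(x).
\]
With $x=x_0\in Z_0$ this is the first assertion. Applying the claim letter by letter gives $\pi(w*x)=w*_k\pi(x)$ for $x\in Z_l$.

\emph{Away from the twist.} Let $g\in V\cup E$, $i\ge1$ and $\bar y\in X_k\setminus\pi(Z_i)$. Then $g\cdot\bar y\notin\pi(Z_{i-1})$, since otherwise $\bar y\in\pi(g^{-1}\cdot Z_{i-1})\subseteq\pi(Z_i)$. So neither $\bar y$ nor $g\cdot\bar y$ lies in $\mathrm{supp}\,\sigma_k\subseteq\pi(Z_0)$, and $g*_k\bar y=g\cdot\bar y\notin\pi(Z_{i-1})$. Applying this letter by letter gives $w*_k\bar x=w\cdot\bar x$ for $\bar x\notin\pi(Z_l)$. The same argument with the identity map in place of $\pi$ gives $w*x=w\cdot x$ for $x\in X\setminus Z_l$.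

\emph{The original action of $w$.} As $w$ moves only three points of $\Omega$, \eqref{eq:far} shows that for each $x\in W$ there is $i$ with $\tau^ix=w*\tau^ix=\tau^i(w\cdot x)$. So $w$ acts trivially on $W$, and hence on $W_k$, in the original action.

Since $B\subseteq Z_l$, the points outside $Z_l$ lie in $W$ and the points outside $\pi(Z_l)$ lie in $W_k$. So $w$ fixes all points of $\Omega$ outside $Z_l$, and the support of the $3$-cycle lies in $Z_l$. On $\Omega_k$, $w$ fixes all points outside $\pi(Z_l)$, and the bijection $\pi:Z_l\to\pi(Z_l)$ carries the action of $w$ on $Z_l$ to its action on $\pi(Z_l)$.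
\end{proof}

\begin{lemma}\label{lem:altk}
For large $k$ we have $R_k\ge\mathrm{Alt}(X_k)$. If $k$ is even, the sign character of $\Omega_k$ is $\varepsilon$.
\end{lemma}

\begin{proof}
Put $z=\pi(x_0)$ and consider $\approx$ for the group $R_k$. Let $s\in S$. By Lemma~\ref{lem:survive}, $s*_kz=z$ if $s*x_0=x_0$, and otherwise $z$ and $s*_kz$ are moved by the $3$-cycle induced by $w_s$. So the subgroup $\Gamma$ of Lemma~\ref{lem:approx} contains $S$ and equals $G$. Lemmas~\ref{lem:transk} and~\ref{lem:approx}(c) give the first assertion.

Let $k$ be even, and let $g\in V\cup E$ have order $r$. As $\langle g\rangle$ acts freely on $W_k$, the element $g$ has $(M/r)k$ cycles there, all of length $r$; here $r$ divides $M$ because $V$ and $E$ embed in $Q$. The number of cycles is even, so $g$ acts on $W_k$ as an even permutation, and its sign on $X_k=W_k\sqcup B$ in the original action is $\varepsilon(g)$. Twisting leaves the permutation induced by $g$ unchanged or conjugates it by $\sigma_k$. So the sign character of $\Omega_k$ agrees with $\varepsilon$ on the generating set $V\cup E$.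
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:sign} and~\ref{thm:main}]
The objects $F,M,\lambda,W$ do not depend on $B$. Given $\varepsilon$, choose by Lemma~\ref{lem:B}, for each $j\in\mathbb Z/2M$, a $G$-set $B^{(j)}$ with $|B^{(j)}|\equiv j\pmod{2M}$ and sign character $\varepsilon$, and carry out Sections~\ref{sec:omega}--\ref{sec:finite} for it. This gives a bound $k^{(j)}$ beyond which Lemma~\ref{lem:altk} holds. For $n\equiv j\pmod{2M}$ put $k=(n-|B^{(j)}|)/M$, an even integer. There are only $2M$ residues, so there is $n_0$ such that $k\ge k^{(j)}$ whenever $n\ge n_0$. Then $|X_k|=Mk+|B^{(j)}|=n$, the image $R_k$ contains $\mathrm{Alt}(X_k)$, and the sign character is $\varepsilon$. This proves Theorem~\ref{thm:sign}. For $\varepsilon=1$ the image consists of even permutations, so it equals $\mathrm{Alt}(n)$, which proves Theorem~\ref{thm:main}.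
\end{proof}

\section{Symmetric quotients and infinite factors}\label{sec:cor}

We no longer assume $K=1$.

\begin{corollary}\label{cor:sym}
Under the hypotheses of Theorem~\ref{thm:main}, the following are equivalent:
\begin{itemize}
\item[(a)] $\mathrm{Sym}(n)$ is a quotient of $G$ for infinitely many $n$;
\item[(b)] $\mathrm{Sym}(n)$ is a quotient of $G$ for all but finitely many $n$;
\item[(c)] $G/K$ has a subgroup of index $2$.
\end{itemize}
\end{corollary}

\begin{proof}
If (c) holds, there is a homomorphism $\varepsilon:G/K\to\{\pm1\}$ with $\varepsilon\ne1$. The image in Theorem~\ref{thm:sign} contains $\mathrm{Alt}(n)$ and an odd permutation, so (b) holds, and (b) implies (a). If (a) holds, there is an epimorphism $G\to\mathrm{Sym}(n)$ with $n\ge5$ and $n!/2>|K|$. By Lemma~\ref{lem:kill} it factors through $G/K$, and the preimage of $\mathrm{Alt}(n)$ has index $2$ in $G/K$.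
\end{proof}

\begin{corollary}\label{cor:infinite}
Let $V,E$ be arbitrary groups with a finite common subgroup $A$, where $|V:A|\ge3$ and $|E:A|\ge2$ (the indices may be infinite), and suppose that $G=V*_AE$ is residually finite. Then $\mathrm{Alt}(n)$ is a quotient of $G$ for all but finitely many $n$.
\end{corollary}

\begin{proof}
Let $v_1,v_2,v_3\in V$ lie in distinct cosets $v_iA$, and let $e\in E\setminus A$. The elements $a\in A\setminus\{1\}$, $v_i^{-1}v_ja$ $(i\ne j,\ a\in A)$ and $ea$ $(a\in A)$ are nontrivial, and there are finitely many of them because $A$ is finite. Choose a normal subgroup $N$ of finite index in $G$ that contains none of them, and let $\bar V,\bar E,\bar A$ be the images of $V,E,A$ in $G/N$. Then $\bar A\cong A$, the images of the $v_i$ lie in distinct cosets of $\bar A$, and the image of $e$ is not in $\bar A$. So $|\bar V:\bar A|\ge3$ and $|\bar E:\bar A|\ge2$. Inside $G/N$ the groups $\bar V$ and $\bar E$ may meet in more than $\bar A$, so we form the abstract amalgam $\bar V*_{\bar A}\bar E$. The maps $V\to\bar V$ and $E\to\bar E$ agree on $A$ and define an epimorphism $G\to\bar V*_{\bar A}\bar E$. Apply Theorem~\ref{thm:main}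 to this amalgam of finite groups.
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Local Actions In Arc-Transitive Graphs},\newline
\texttt{https://conferences.famnit.upr.si/event/4/material/slides/2.pdf}

\end{thebibliography}
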